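\title{Triples of close lattice points on circles}

\begin{abstract}
Three lattice points on a circle of radius $R$ centered at the origin never lie on an arc of length at most $(16R)^{1/3}$. Let $N_3(t,x)$ be the number of triples of lattice points that lie on such a circle with $R\le x$ and on an arc shorter than $tR^{1/3}$. We prove the conjectured order of magnitude $N_3(t,x)\asymp x^{2/3}m^{2/3}(\log m)^3$, where $m=\min\{x^2,t^3\}$, uniformly for $t\ge t_0>16^{1/3}$ and $x\ge x_0(t_0)$, and we obtain an asymptotic formula when $t\to\infty$ and $x/t^{3/2}\to\infty$. The proof parametrizes triples by four Gaussian integers and reduces the problem to counting lattice points in thin sectors about rational directions.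
\end{abstract}

\section{Introduction}\label{sec:intro}

How close together can three lattice points on a circle centered at the origin be, and how often are they that close? We identify lattice points with Gaussian integers $\nu\in\mathbb Z[i]$. A \emph{$3$-tuple} $[\nu]=(\nu_1,\nu_2,\nu_3)$ is a set of three distinct lattice points on a common circle centered at the origin. We write $|\nu|$ for the radius $R$ of that circle, so that $R^2$ is an integer, and $\mathrm{Arc}[\nu]$ for the length of the shortest arc of the circle containing the three points. The object of this paper is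
\[
N_3(t,x)=\#\bigl\{\text{$3$-tuples }[\nu]:\ |\nu|\le x,\ \mathrm{Arc}[\nu]<t|\nu|^{1/3}\bigr\}.
\]

The exponent $1/3$ comes from the area of the triangle spanned by the three points. A chord of length $a$ on a circle of radius $R$ cuts off a cap of area about $a^3/R$, and a lattice triangle has area bounded below. A parity observation gives the exact constant.

\begin{proposition}\label{prop:threshold}
Every $3$-tuple satisfies $\mathrm{Arc}[\nu]>(16|\nu|)^{1/3}$. Hence $N_3(t,x)=0$ for all $x$ if $t\le16^{1/3}$.
\end{proposition}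

\begin{proof}
Since $a^2+b^2\equiv a+b\pmod 2$, the sum of the coordinates has the same parity at the three points. Their differences therefore lie in the sublattice $\{a+bi: a+b\text{ even}\}$, which has the basis $1+i,\,1-i$ of determinant $-2$. The determinant of two vectors of this sublattice is thus an even integer. Three distinct points of a circle are not collinear, so the triangle they span has area $\Delta\ge1$.

Let the middle point cut the shortest arc into angles $\alpha,\beta>0$, so that $\mathrm{Arc}[\nu]=R(\alpha+\beta)$ and $\alpha+\beta<2\pi$. The product of the sides of a triangle with circumradius $R$ is $4R\Delta$. Using $\sin s<s$ for $s>0$ and $\alpha\beta\le\frac14(\alpha+\beta)^2$,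
\[
4R\le 4R\Delta=8R^3\sin\tfrac\alpha2\,\sin\tfrac\beta2\,\sin\tfrac{\alpha+\beta}2<R^3\alpha\beta(\alpha+\beta)\le\tfrac14\,\mathrm{Arc}[\nu]^3 .\qedhere
\]
\end{proof}

At the other extreme, let $x\le(t/2\pi)^{3/2}$. Then $\mathrm{Arc}[\nu]<2\pi R\le tR^{1/3}$ for every $3$-tuple with $R\le x$, so every such tuple is counted and $N_3(t,x)=\sum_{n\le x^2}\binom{r(n)}3$, where $r(n)=\#\{(a,b)\in\mathbb Z^2:a^2+b^2=n\}$. We use, without proof, the known asymptotic formula
\begin{equation}\label{eq:known}
\sum_{n\le y^2}\binom{r(n)}3\sim c_3\,y^2\log^3y\qquad(y\to\infty),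
\end{equation}
in which $c_3>0$ is a constant.

What should one expect for $x\ge t^{3/2}$? By \eqref{eq:known} there are about $x^2\log^3x$ tuples with $R$ of size $x$. The condition $\mathrm{Arc}[\nu]<tR^{1/3}$ asks the three points to lie within an angle $\omega=tR^{-2/3}$, and three independent uniformly distributed points do so with probability of order $\omega^2$. This suggests $x^2\log^3x\cdot t^2x^{-4/3}=x^{2/3}t^2\log^3x$. Proposition~\ref{prop:threshold} shows that this guess cannot hold for all $t$. It is conjectured in \cite{CLP} that for $t>16^{1/3}$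
\[
N_3(t,x)\asymp x^{2/3}\min\{x^2,t^3\}^{2/3}\bigl(\log\min\{x^2,t^3\}\bigr)^3 .
\]
For $x\le(t/2\pi)^{3/2}$ this agrees with \eqref{eq:known}; for larger $x$ it asserts the order $x^{2/3}t^2\log^3t$, the naive guess with $\log x$ replaced by $\log t$. We prove the conjecture in the following precise form.

\begin{theorem}\label{thm:main}
For every $t_0>16^{1/3}$ there are $c,C>0$ and $x_0\ge2$, depending only on $t_0$, such that for all $t\ge t_0$ and $x\ge x_0$, with $m=\min\{x^2,t^3\}$,
\[
c\,x^{2/3}m^{2/3}(\log m)^3\le N_3(t,x)\le C\,x^{2/3}m^{2/3}(\log m)^3 .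
\]
\end{theorem}

By Proposition~\ref{prop:threshold} the threshold $16^{1/3}$ is optimal. Also $x_0$ must grow as $t_0$ decreases to $16^{1/3}$: for fixed $x$ there are finitely many tuples with $|\nu|\le x$, each has $\mathrm{Arc}[\nu]/|\nu|^{1/3}>16^{1/3}$, and so $N_3(t,x)=0$ for $t$ close enough to $16^{1/3}$.

For large $t$ the method gives an asymptotic formula.

\begin{theorem}\label{thm:asymp}
Put
\[
\rho=\frac18\prod_{p\equiv3\,(4)}\bigl(1-p^{-2}\bigr)^3\prod_{p\equiv1\,(4)}\Bigl(1-\frac1p\Bigr)^4\Bigl(1+\frac4p+\frac1{p^2}\Bigr),\qquad V(\ell)=\frac94-\frac12\max\{0,\,2-\ell/3\}^3 .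
\]
If $t\to\infty$ and $x/t^{3/2}\to\infty$, then
\[
N_3(t,x)\sim\frac{3\pi^2\rho}4\;V\!\Bigl(\frac{\log x}{\log t}\Bigr)\,x^{2/3}t^2\log^3t .
\]
\end{theorem}

The constant $\rho$ is the density of a coprimality condition (Section~\ref{sec:interior}), and $V$ is the volume of a polytope (Section~\ref{sec:asymp}); it increases from $V(\frac32)=\frac9{16}$ to the value $\frac94$, which it keeps for $\ell\ge6$.

\subsection*{Why $\log t$ replaces $\log x$}
Three Gaussian integers of equal modulus are, up to units, $\gamma w_1\bar w_2\bar w_3$, $\gamma\bar w_1w_2\bar w_3$, $\gamma\bar w_1\bar w_2w_3$ with essentially unique $\gamma,w_1,w_2,w_3$, and they are close exactly when the arguments of the $w_j$ are close modulo $\pi/4$ (Section~\ref{sec:param}). Fix the sizes $G,W_1,W_2,W_3$ of the four parameters up to a factor of $2$, let $P=GW_1W_2W_3$ be the resulting radius and $\delta=tP^{-2/3}$ the permitted angle. There are about $P^2$ quadruples of these sizes, and a proportion $\delta^2$ of them should be close. So each choice of sizes should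 contribute $P^2\delta^2=t^2P^{2/3}$, the same amount for all choices with the same $P$. There are about $\log^3P$ such choices, which is the source of the factor $\log^3x$ in the naive guess. However, two lattice vectors of lengths $W_i,W_j$ in distinct directions at an angle less than $\delta$ span a parallelogram whose area is a nonzero integer of size at most about $W_iW_j\delta$. Hence only sizes with $W_iW_j\delta\gg1$ for all $i\ne j$ contribute at all, and there are $O(\log^3t)$ of these. This gives the upper bound (Section~\ref{sec:upper}). Section~\ref{sec:interior} shows that the heuristic is asymptotically correct for all sizes that are well inside the permitted range, as $t\to\infty$. For bounded $t$ an explicit construction replaces it (Section~\ref{sec:bounded}). Section~\ref{sec:lower} completes the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:asymp} proves Theorem~\ref{thm:asymp}.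

\subsection*{Conventions}
The letters $C,c$ denote positive absolute constants that may change from line to line; $O(\cdot)$ is absolute, and subscripts on $C$, $c$, $O$ indicate dependence. We write $\tau=\log t$, and $p$ always denotes a rational prime. Two elementary counts are used throughout.
\begin{itemize}
\item[(L1)] The disc $|\zeta|<r$ contains at most $9r^2$ nonzero Gaussian integers: none if $r\le1$, and at most $(2r+1)^2\le9r^2$ if $r>1$.
\item[(L2)] Let $\Omega$ be a bounded region whose boundary consists of at most four circles or segments of total length $O(r)$. Then $\Omega$ contains $\operatorname{area}(\Omega)/q^2+O(r/q+1)$ points of any residue class modulo $q\mathbb Z[i]$. To see this, tile the plane by squares of side $q$, each containing one point of the class; the boundary meets $O(r/q+1)$ squares.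
\end{itemize}

\section{Triples of equal modulus}\label{sec:param}

\subsection{The parametrization}
The ring $\mathbb Z[i]$ has unique factorization and units $\pm1,\pm i$. Up to units its primes are $1+i$, with $2=-i(1+i)^2$; the rational primes $p\equiv3\pmod4$, called \emph{inert}; and for each $p\equiv1\pmod4$ two non-associate \emph{split} primes $\varpi,\bar\varpi$ with $\varpi\bar\varpi=p$. We write $v_\varpi$ for the exponent of $\varpi$ in a factorization; $v_\varpi(\bar\zeta)=v_{\bar\varpi}(\zeta)$.

A Gaussian integer $\zeta$ is \emph{primitive} if no rational prime divides it, \emph{odd} if $1+i$ does not divide it, and \emph{reduced} if $\gcd(\zeta,\bar\zeta)=1$. Reduced is the same as odd and primitive: $1+i$ and rational primes are associate to their conjugates, and a split $\varpi$ divides both $\zeta$ and $\bar\zeta$ exactly when $p=\varpi\bar\varpi$ divides $\zeta$. All prime factors of a reduced number are split. Two primitive vectors with the same argument are equal.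

Points on one circle differ only in how the exponent of each $p\equiv1\pmod4$ in $R^2$ is shared between $\varpi$ and $\bar\varpi$. For three points, the sharing is recorded by one common factor and one factor attached to each point. Call a quadruple $(\gamma,w_1,w_2,w_3)$ of nonzero Gaussian integers \emph{admissible} if
\begin{equation}\label{eq:C}
\text{each $w_j$ is reduced, and }\gcd(w_i,w_j)=1\text{ for }i\ne j .
\end{equation}

\begin{lemma}\label{lem:param}
Every ordered triple $(\nu_1,\nu_2,\nu_3)$ of nonzero Gaussian integers of equal modulus can be written as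
\begin{equation}\label{eq:param}
\nu_1=\xi_1\gamma w_1\bar w_2\bar w_3,\qquad\nu_2=\xi_2\gamma\bar w_1w_2\bar w_3,\qquad\nu_3=\xi_3\gamma\bar w_1\bar w_2w_3
\end{equation}
with $(\gamma,w_1,w_2,w_3)$ admissible and $\xi_j$ units. Each of $\gamma,w_1,w_2,w_3$ is determined by the triple up to a unit, and once they are chosen the $\xi_j$ are determined. The common modulus is $|\gamma w_1w_2w_3|$.
\end{lemma}

\begin{proof}
We work one rational prime at a time. The exponent of $1+i$, or of an inert prime, in $\nu_j$ is determined by $|\nu_j|^2$, so it is the same for all $j$. Such a prime cannot divide a reduced $w_j$, so its full power goes into $\gamma$, and this is forced.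

Let $p=\varpi\bar\varpi$ be split, $a_j=v_\varpi(\nu_j)$, $b_j=v_{\bar\varpi}(\nu_j)$. Then $a_j+b_j=s$ does not depend on $j$.

\emph{Existence.} Order the indices so that $a_{j_1}\le a_{j_2}\le a_{j_3}$, and put $e=a_{j_2}-a_{j_1}$, $f=a_{j_3}-a_{j_2}$. Put $\bar\varpi^{\,e}$ into $w_{j_1}$, $\varpi^{f}$ into $w_{j_3}$, and $\varpi^{a_{j_1}}\bar\varpi^{\,b_{j_3}}$ into $\gamma$. The right-hand sides of \eqref{eq:param} for $j_1,j_2,j_3$ then have $\varpi$-exponents $a_{j_1}$, $a_{j_1}+e=a_{j_2}$, $a_{j_1}+e+f=a_{j_3}$, and $\bar\varpi$-exponents $b_{j_3}+e+f=b_{j_1}$, $b_{j_3}+f=b_{j_2}$, $b_{j_3}$. Each of $\varpi,\bar\varpi$ divides at most one $w_j$, and they divide different ones, so \eqref{eq:C} holds.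

\emph{Uniqueness.} Under \eqref{eq:C}, there are indices $i\ne j$ and exponents $e,f\ge0$ such that $v_{\bar\varpi}(w_i)=e$, $v_\varpi(w_j)=f$, and all other exponents of $\varpi,\bar\varpi$ in the $w$'s vanish. With $k$ the third index, $a_i,a_k,a_j$ equal $v_\varpi(\gamma)$, $v_\varpi(\gamma)+e$, $v_\varpi(\gamma)+e+f$. Thus $v_\varpi(\gamma)$ is the smallest of the $a$'s, and $e,f$ are the gaps between consecutive ones. If $e>0$ then $i$ is the unique position of the minimum, and if $f>0$ then $j$ is the unique position of the maximum. Finally $v_{\bar\varpi}(\gamma)=s-v_\varpi(\gamma)-e-f$.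
\end{proof}

\subsection{Angles}
Let $\theta_j=\arg w_j$ and $\phi=\arg\gamma-\theta_1-\theta_2-\theta_3$. By \eqref{eq:param},
\begin{equation}\label{eq:args}
\arg\nu_j=\arg\xi_j+\phi+2\theta_j ,
\end{equation}
and $\arg\xi_j$ is a free multiple of $\pi/2$. What matters is therefore $2\theta_j$ modulo $\pi/2$, that is, $\theta_j$ modulo $\pi/4$; this class does not change when $w_j$ is multiplied by a unit. Let $\alpha_j\in[-\pi/8,\pi/8)$ be the representative of $\theta_j-\theta_1$ modulo $\pi/4$, so $\alpha_1=0$. For $0<s\le\frac1{20}$, the classes $\theta_j$ lie in an arc of length less than $s$ of the circle $\mathbb R/\frac\pi4\mathbb Z$ if and only if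
\begin{equation}\label{eq:hexagon}
(\alpha_2,\alpha_3)\in H_s=\{(\alpha,\alpha'):|\alpha|<s,\ |\alpha'|<s,\ |\alpha-\alpha'|<s\}:
\end{equation}
lift the arc to $\mathbb R$ so that it contains $\theta_1$. In this case we say that $w_1,w_2,w_3$ are \emph{$s$-close}; the notion is symmetric in the three indices. The hexagon $H_s$ is a square of side $2s$ with two right triangles of legs $s$ removed, so it has area $3s^2$.

Let $\mathcal T(t)$ be the set of admissible quadruples such that, with $R=|\gamma w_1w_2w_3|$, we have $tR^{-2/3}\le\frac1{10}$, the $w_j$ are $\frac12tR^{-2/3}$-close, and the classes $\theta_j$ modulo $\pi/4$ are pairwise distinct.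

\begin{lemma}\label{lem:384}
Let $tR^{-2/3}\le\frac1{10}$. The number of quadruples in $\mathcal T(t)$ with $|\gamma w_1w_2w_3|=R$ is $384$ times the number of $3$-tuples with $|\nu|=R$ and $\mathrm{Arc}[\nu]<tR^{1/3}$.
\end{lemma}

\begin{proof}
Put $\omega=tR^{-2/3}$. The condition on the arc says that the points lie within an angle less than $\omega$. By \eqref{eq:args} the $w_j$ are then $\frac\omega2$-close. Conversely, let the $w_j$ be $\frac\omega2$-close and fix $\xi_1$. As $\xi_j$ runs over the units, $\arg(\nu_j/\nu_1)$ takes each of the values $2\alpha_j+k\pi/2$, $k=0,1,2,3$, once. The choice $k=0$ for both $j=2,3$ puts the points within an angle $2\max\{|\alpha_2|,|\alpha_3|,|\alpha_2-\alpha_3|\}<\omega$. Any other choice puts some $\nu_j$ at angular distance at least $\pi/2-\omega>\omega$ from $\nu_1$. For the good choice, $\nu_i=\nu_j$ if and only if $\alpha_i=\alpha_j$. So each quadruple in $\mathcal T(t)$ yields exactly $4$ ordered triples of distinct close points, one for each $\xi_1$. By Lemma~\ref{lem:param} each ordered triple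 arises from $4^4$ quadruples, and each $3$-tuple has $6$ orderings. The ratio is $6\cdot4^4/4=384$.
\end{proof}

\subsection{The integers $D_{ij}$}
Closeness modulo $\pi/4$ becomes closeness of actual directions once we rotate. Multiplication by $1+i$ rotates by $\pi/4$ and stays in the lattice. The eight numbers $i^lw_j$ and $i^l(1+i)w_j$ have arguments $\theta_j+k\pi/4$, $k=0,\dots,7$, so exactly one of them, denoted $u_j$, has argument $\theta_1+\alpha_j$. In particular $u_1=w_1$. For odd $w_j$ we record:
\begin{itemize}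
\item $|w_j|\le|u_j|\le\sqrt2\,|w_j|$;
\item $u_j$ determines $w_j$ up to a unit ($w_j$ is associate to $u_j$ if $u_j$ is odd, and to $u_j/(1+i)$ otherwise);
\item an odd Gaussian prime divides $u_j$ if and only if it divides $w_j$;
\item if $w_j$ is reduced then $u_j$ is primitive.
\end{itemize}
Define
\[
D_{ij}=\operatorname{Im}(\bar u_iu_j)=|u_i||u_j|\sin(\alpha_j-\alpha_i)\in\mathbb Z,
\]
the signed area of the parallelogram spanned by $u_i$ and $u_j$. Since $|\alpha_j-\alpha_i|<\pi/4$, we have $D_{ij}=0$ if and only if $\theta_i\equiv\theta_j\pmod{\pi/4}$. For distinct points, then, $|D_{ij}|\ge1$; this is the arithmetic obstruction missing from the naive guess.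

\begin{example}\label{ex:12025}
Take $\gamma=1$, $w_1=3+2i$, $w_2=6-i$, $w_3=4+3i$, of norms $13$, $37$, $25$. They are reduced and pairwise coprime, and
\[
w_1\bar w_2\bar w_3=109+12i,\qquad i\,\bar w_1w_2\bar w_3=108+19i,\qquad\bar w_1\bar w_2w_3=107+24i
\]
are three points on the circle $R^2=13\cdot37\cdot25=12025$. The vector $w_2$ does not point in the direction of $w_1$ and $w_3$, but $u_2=(1+i)w_2=7+5i$ does: $u_1=3+2i$, $u_2=7+5i$, $u_3=4+3i$ have slopes $\frac23<\frac57<\frac34$. Here $u_2=u_1+u_3$ and $D_{12}=D_{13}=D_{23}=1$, the smallest possible values. The angle $\psi$ between $u_1$ and $u_3$ satisfies $\psi<\tan\psi=\frac1{18}$, because $\bar u_1u_3=18+i$. The arc subtends the angle $2\psi$, so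
\[
\mathrm{Arc}[\nu]^3/R=8R^2\psi^3<8\cdot12025/18^3<16.5,
\]
close to the bound $16$ of Proposition~\ref{prop:threshold}. No choice of $w_2$ gives three distinct points on a smaller angle with these $u_1,u_3$: the angle $\psi$ is fixed by $D_{13}$ and the lengths $|u_1|,|u_3|$, and $D_{13}$ cannot be smaller than $1$ in absolute value.
\end{example}

\section{Boxes and the upper bound}\label{sec:upper}

Fix $1<\lambda\le2$; we take $\lambda=2$ for Theorem~\ref{thm:main} and let $\lambda\to1$ for Theorem~\ref{thm:asymp}. For integers $k_0,\dots,k_3\ge0$ put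
\[
G=\lambda^{k_0},\qquad W_j=\lambda^{k_j},\qquad P=GW_1W_2W_3,\qquad\delta=tP^{-2/3},
\]
so that $\delta^3P^2=t^3$ and $P^2\delta^2=t^2P^{2/3}$. The \emph{box} $B$ with these parameters is the set of $(\gamma,w_1,w_2,w_3)$ with $|\gamma|\in[G,\lambda G)$ and $|w_j|\in[W_j,\lambda W_j)$. The boxes partition $(\mathbb Z[i]\setminus\{0\})^4$. In $B$,
\begin{equation}\label{eq:boxR}
P\le R<\lambda^4P,\qquad\lambda^{-8/3}\delta<tR^{-2/3}\le\delta,\qquad|u_j|<2\sqrt2\,W_j ,
\end{equation}
and if $u_i,u_j$ make an angle less than $\delta/2$, then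
\begin{equation}\label{eq:Dbound}
|D_{ij}|<4W_iW_j\delta .
\end{equation}

Given $w_1$, the vectors $u_2,u_3$ lie in a thin sector about the direction of $w_1$. We count them by slicing along the lines parallel to $w_1$, which are indexed by the integer $D_{1j}$.

\begin{lemma}\label{lem:lines}
Let $v$ be primitive. Lattice points on a line $\operatorname{Im}(\bar v\zeta)=D$ differ by integer multiples of $v$, so at most $1+2r/|v|$ of them satisfy $|\zeta|<r$. Consequently at most $2H(1+2r/|v|)$ lattice points satisfy $|\zeta|<r$ and $0<|\operatorname{Im}(\bar v\zeta)|\le H$.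
\end{lemma}

\begin{proof}
The difference of two such points is a lattice vector in $\mathbb Rv$, hence in $\mathbb Zv$ as $v$ is primitive. A chord of the disc has length at most $2r$, and there are at most $2H$ integers $D$ with $0<|D|\le H$.
\end{proof}

\begin{lemma}\label{lem:box}
Let $B$ be a box with $\delta\le\frac1{10}$. Then $\#(B\cap\mathcal T(t))\le Ct^2P^{2/3}$. If $B\cap\mathcal T(t)$ is not empty, then $W_iW_j\delta>\frac14$ for all $i\ne j$, and each $W_j$ lies in the interval $\bigl(\frac1{16\delta^2P},\,4\delta P\bigr)$, whose endpoints have ratio $64t^3$.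
\end{lemma}

\begin{proof}
Let $B\cap\mathcal T(t)$ be nonempty. For a quadruple in it, the $u_j$ make angles less than $\frac12tR^{-2/3}\le\delta/2$ with each other and all $D_{ij}\ne0$. So \eqref{eq:Dbound} gives $1<4W_iW_j\delta$. With $\{i,j,k\}=\{1,2,3\}$ it follows that $W_i=P/(GW_jW_k)<4\delta P$, and then $W_i>1/(4\delta W_j)>1/(16\delta^2P)$. The ratio of the endpoints is $64\delta^3P^2=64t^3$.

For the count, $\mathcal T(t)$ is invariant under permuting the $w_j$, so we may assume $W_1\le W_2\le W_3$. By (L1) there are at most $CG^2$ choices of $\gamma$ and $CW_1^2$ choices of $w_1$. Given $w_1$, which is primitive of length at least $W_1$, Lemma~\ref{lem:lines} with $H=4W_1W_j\delta$ and $r=2\sqrt2W_j$ bounds the number of $u_j$ ($j=2,3$) by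
\[
8W_1W_j\delta\,\bigl(1+4\sqrt2\,W_j/W_1\bigr)\le CW_j^2\delta .
\]
Here $W_1\le W_j$ is used: slicing parallel to the shortest vector makes the term $1$ harmless. Each $u_j$ comes from four $w_j$. The product of the four bounds is $CP^2\delta^2=Ct^2P^{2/3}$.
\end{proof}

\begin{proposition}\label{prop:upper}
For all $t\ge16^{1/3}$ and $x\ge2$, with $m=\min\{x^2,t^3\}$, we have $N_3(t,x)\le Cx^{2/3}m^{2/3}(\log m)^3$.
\end{proposition}

\begin{proof}
By \eqref{eq:known}, the number of all $3$-tuples with $|\nu|\le y$ is at most $Cy^2\log^3y$ for $y\ge2$. If $x\le t^{3/2}$, then $m=x^2$, the claimed bound is $Cx^2\log^3x$, and we are done.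

Let $x\ge t^{3/2}$, so that $m=t^3$, and put $y=16(10t)^{3/2}$. The tuples with $R<y$, for which the permitted angle may be large, number at most $Cy^2\log^3y\le Ct^3\tau^3\le Cx^{2/3}t^2\tau^3$, since $t\le x^{2/3}$ and $\tau\ge\frac13\log16$.

For the tuples with $y\le R\le x$ use Lemma~\ref{lem:384} and boxes with $\lambda=2$. The corresponding quadruples lie in boxes with $P=2^n\le x$ and $P>R/16\ge(10t)^{3/2}$, so $\delta<\frac1{10}$. For given $P$, a box is determined by $k_1,k_2,k_3$, and by Lemma~\ref{lem:box} each of these takes at most $1+\log_2(64t^3)\le C\tau$ values in boxes that meet $\mathcal T(t)$. These boxes contain at most $C\tau^3t^2P^{2/3}$ elements of $\mathcal T(t)$, and $\sum_{2^n\le x}2^{2n/3}\le Cx^{2/3}$.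
\end{proof}

\section{The count in interior boxes}\label{sec:interior}

We now show that the bound of Lemma~\ref{lem:box} is attained, with an asymptotic constant, in most boxes. Let $\varepsilon\in(0,1)$ and $M=t^\varepsilon$. A box is \emph{$\varepsilon$-interior} if, after permuting the indices $1,2,3$,
\begin{equation}\label{eq:interior}
G\ge M,\qquad W_1\ge M,\qquad W_2\ge MW_1,\qquad W_3\ge MW_2,\qquad W_1W_2\delta\ge M .
\end{equation}
For $t\ge1$ all three products $W_iW_j\delta$ are then at least $M\ge1$, and their product is $P^2\delta^3/G^2=t^3/G^2\le t^3$. Hence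
\begin{equation}\label{eq:WW}
M\le W_iW_j\delta\le t^3\qquad(i\ne j).
\end{equation}
For $\omega\le\frac1{10}$ let $E(B,\omega)$ be the number of admissible quadruples in $B$ whose $w_j$ are $\frac\omega2$-close and have pairwise distinct classes $\theta_j$ modulo $\pi/4$. A fixed angle $\omega$ is more convenient than $tR^{-2/3}$, which varies in the box within the range \eqref{eq:boxR}.

\begin{proposition}\label{prop:interior}
Fix $\lambda\in(1,2]$ and $\varepsilon\in(0,1)$. Uniformly over $\varepsilon$-interior boxes with $\delta\le\frac1{10}$ and over $\omega\in[\delta/8,\delta]$, as $t\to\infty$,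
\[
E(B,\omega)=(1+o(1))\,12\pi^2\rho\,(\lambda^2-1)^4P^2\omega^2 .
\]
\end{proposition}

There are two difficulties. First, a sector of radius $W$ and opening $\delta$ has area of order $W^2\delta$ and perimeter of order $W$, so (L2) is useless when $W\delta<1$. This is the typical case: if $W$ is about $P^{1/3}$ then $W\delta$ is about $tP^{-1/3}$, and $P$ may be arbitrarily large compared with $t$. What saves the count is that the sector points in the direction of a lattice vector $w_1$. It is crossed by about $W_1W_j\delta\ge M$ lines parallel to $w_1$, each carrying about $W_j/W_1\ge M$ points; these two quantities being large is the role of the last three conditions in \eqref{eq:interior}. (If instead $W_1W_j\delta\le\frac14$, then $E(B,\omega)=0$ by \eqref{eq:Dbound}, although the area is positive.) Second, the coprimality conditions \eqref{eq:C} involve all primes. We impose them exactly at primes $p\le z$ by counting in residue classes, and bound the damage done by primes $p>z$.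

\subsection{Lattice points in thin sectors}

\begin{lemma}\label{lem:sector}
Let $v$ be primitive, $-\delta\le\alpha<\beta\le\delta$ with $\delta\le1$, $q\ge1$ an integer, and $\zeta_0\in\mathbb Z[i]$. The number of $\zeta\equiv\zeta_0\pmod q$ with $0<|\zeta|<r$ and $\arg(\zeta/v)\in[\alpha,\beta)$ is
\[
\frac{(\beta-\alpha)r^2}{2q^2}+O\Bigl(\frac r{|v|}+r\delta|v|+1\Bigr).
\]
\end{lemma}

\begin{proof}
Write $v=a+bi$ with $\gcd(a,b)=1$ and choose integers $a',b'$ with $ab'-ba'=1$. Then $v'=a'+b'i$ has $\operatorname{Im}(\bar vv')=1$, the pair $v,v'$ is a basis of $\mathbb Z[i]$, and every $\zeta$ is $kv+Dv'$ with $D=\operatorname{Im}(\bar v\zeta)$. The congruence $\zeta\equiv\zeta_0$ fixes $k$ and $D$ modulo $q$.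

The sector $S$ has opening at most $2<\pi$, so it is convex. Let $g(y)$ be the length of the interval in which $S$ meets the line parallel to $v$ at signed distance $y$ from $\mathbb Rv$. The line of given $D$ has $y=D/|v|$, and the admissible points on it are spaced $q|v|$ apart, so the interval contains $g(D/|v|)/(q|v|)+O(1)$ of them. Points of $S$ have $|D|\le|v|r\sin\delta\le|v|r\delta$, so the terms $O(1)$ add up to $O(r\delta|v|+1)$.

By convexity of $S$, the function $g$ is concave on the interval of $y$ whose lines meet $S$, and it vanishes elsewhere. So $g$ increases and then decreases, and its total variation is at most $2\sup g\le4r$. For a function of bounded variation, a Riemann sum with step $h$ differs from the integral by at most $h$ times the total variation. With $h=q/|v|$,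
\[
\sum_{D\equiv D_0\,(q)}g(D/|v|)=\frac{|v|}q\int g+O(r),\qquad\int g=\operatorname{area}(S)=\tfrac12(\beta-\alpha)r^2 .
\]
Dividing by $q|v|$ gives the claim.
\end{proof}

One step below needs an upper bound for a sector whose direction is not under control. For primitive vectors such a bound holds in every direction.

\begin{lemma}\label{lem:primitive}
A sector of radius $r$ and opening $\omega\le1$ contains at most $1+r^2\omega$ primitive vectors.
\end{lemma}

\begin{proof}
Order them by argument as $\zeta_1,\dots,\zeta_n$; the arguments are distinct. The triangles with vertices $0,\zeta_k,\zeta_{k+1}$ are nondegenerate lattice triangles, so each has area at least $\frac12$. They have disjoint interiors and lie in the sector, which is convex of area $\frac12r^2\omega$. Hence $\frac12(n-1)\le\frac12r^2\omega$.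
\end{proof}

\subsection{Local densities}
Condition \eqref{eq:C} is the conjunction, over all $p$, of the conditions
\begin{itemize}
\item[$(\mathrm C_2)$] all $w_j$ are odd;
\item[$(\mathrm C_p)$] for $p\equiv3\pmod4$: $p\nmid w_j$ for all $j$;
\item[$(\mathrm C_p)$] for $p=\varpi\bar\varpi\equiv1\pmod4$: each of $\varpi,\bar\varpi$ divides at most one $w_j$, and they do not both divide the same $w_j$.
\end{itemize}
Each $(\mathrm C_p)$ depends only on the $w_j$ modulo $p$; let $\rho_p$ be its density in $(\mathbb Z[i]/p)^3$. Half of the classes modulo $2$ are odd, so $\rho_2=\frac18$, and $\rho_p=(1-p^{-2})^3$ for $p\equiv3$. For $p\equiv1$ we have $\mathbb Z[i]/p\cong\mathbb F_p\times\mathbb F_p$, so the six events $\varpi\mid w_j$, $\bar\varpi\mid w_j$ are independent of density $1/p$. Either none occurs, or exactly one ($6$ ways), or exactly $\varpi\mid w_i$ and $\bar\varpi\mid w_j$ with $i\ne j$ ($6$ ways):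
\[
\rho_p=\Bigl(1-\frac1p\Bigr)^6+\frac6p\Bigl(1-\frac1p\Bigr)^5+\frac6{p^2}\Bigl(1-\frac1p\Bigr)^4=\Bigl(1-\frac1p\Bigr)^4\Bigl(1+\frac4p+\frac1{p^2}\Bigr).
\]
All $\rho_p$ are positive and $\rho_p=1+O(p^{-2})$. Thus $\prod_p\rho_p=\rho>0$, and $\rho^{(z)}=\prod_{p\le z}\rho_p=\rho\,(1+O(1/z))$, because $\sum_{p>z}p^{-2}\le1/z$ for integers $z\ge1$.

\subsection{Proof of Proposition~\ref{prop:interior}}
By symmetry assume \eqref{eq:interior} as written, and let $t$ be so large that $M\ge4$. Put $s=\omega/2\le\frac1{20}$. Fix integers $z\ge2$ and $K\ge1$, and let $Q=\prod_{p\le z}p$. Let $\Sigma$ be the set of $(w_1,w_2,w_3)$ with $|w_j|\in[W_j,\lambda W_j)$ such that $w_1$ is reduced, $(\mathrm C_p)$ holds for all $p\le z$, and $(\alpha_2,\alpha_3)\in H_s$. We evaluate $\#\Sigma$ and then show that few of its elements must be discarded.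

\medskip\noindent\emph{Step 1: $w_2$ and $w_3$ for fixed reduced $w_1$.}
The hexagon couples $\alpha_2$ and $\alpha_3$; to separate them, divide $[-s,s)^2$ into half-open squares $I\times J$ of side $s/K$. The boundary of $H_s$ meets $O(K)$ squares, so the squares contained in $H_s$, and also the squares meeting $H_s$, have total area $3s^2(1+O(1/K))$.

The condition $\alpha_j\in I$ places $w_j$ in one of eight disjoint sectors $\arg(\zeta/v)\in I$, where $v$ runs over $i^lw_1$ and $i^l(1+i)w_1$. These $v$ are primitive, with $W_1\le|v|<2\sqrt2W_1$. Apply Lemma~\ref{lem:sector} with $q=Q$ and radii $\lambda W_j$ and $W_j$, and subtract. The number of $w_j$ in a given class modulo $Q$ with $|w_j|\in[W_j,\lambda W_j)$ and $\alpha_j\in I$ is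
\[
\frac{4(\lambda^2-1)W_j^2|I|}{Q^2}+O\Bigl(\frac{W_j}{W_1}+W_1W_j\delta+1\Bigr)=\frac{4(\lambda^2-1)W_j^2|I|}{Q^2}\bigl(1+O_{K,\lambda,z}(1/M)\bigr).
\]
Indeed $|I|=\omega/(2K)\ge\delta/(16K)$, and the three error terms divided by $W_j^2\delta$ are $1/(W_1W_j\delta)$, $W_1/W_j$ and $1/(W_j^2\delta)\le1/(W_1W_j\delta)$, all at most $1/M$.

For any $w_1$ modulo $Q$ let $f(w_1)\in[0,1]$ be the proportion of the $Q^4$ pairs of classes $(w_2,w_3)$ modulo $Q$ for which $(\mathrm C_p)$ holds for all $p\le z$. Summing over these pairs and over the squares, with $3s^2=\frac34\omega^2$, we find that a reduced $w_1$ extends to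
\begin{equation}\label{eq:step1}
12\,f(w_1)\,(\lambda^2-1)^2W_2^2W_3^2\,\omega^2\bigl(1+O(1/K)+O_{K,\lambda,z}(1/M)\bigr)
\end{equation}
elements of $\Sigma$.

\medskip\noindent\emph{Step 2: the sum over $w_1$ and $\gamma$.}
By the Chinese remainder theorem the mean of $f$ over the classes modulo $Q$ is $\rho^{(z)}$. So (L2) gives $\sum f(w_1)=\pi(\lambda^2-1)W_1^2\rho^{(z)}+O_z(W_1)$ for the sum over all $w_1$ in the annulus. If $f(w_1)\ne0$, then $w_1$ is odd and divisible by no $p\le z$. If it is also not reduced, it is divisible by some $p>z$, and by (L1) there are at most $\sum_{p>z}CW_1^2/p^2\le CW_1^2/z$ such $w_1$. Hence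
\[
\sum_{w_1\text{ reduced}}f(w_1)=\pi\rho(\lambda^2-1)W_1^2\bigl(1+O_\lambda(1/z)+O_{\lambda,z}(1/M)\bigr),
\]
where $W_1\ge M$ was used. By (L2) and $G\ge M$ the number of $\gamma$ is $n_\gamma=\pi(\lambda^2-1)G^2(1+O_\lambda(1/M))$. With \eqref{eq:step1},
\begin{equation}\label{eq:main}
n_\gamma\cdot\#\Sigma=12\pi^2\rho(\lambda^2-1)^4P^2\omega^2\Bigl(1+O_\lambda\Bigl(\frac1z+\frac1K\Bigr)+O_{K,\lambda,z}\Bigl(\frac1M\Bigr)\Bigr).
\end{equation}

\medskip\noindent\emph{Step 3: the elements to discard.}
We have $E(B,\omega)=n_\gamma\cdot\#(\Sigma\setminus\Sigma_{\mathrm{bad}})$, where $\Sigma_{\mathrm{bad}}$ consists of the elements of $\Sigma$ with some $D_{ij}=0$ or violating $(\mathrm C_p)$ for some $p>z$. We claim that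
\begin{equation}\label{eq:bad}
\#\Sigma_{\mathrm{bad}}\le C\,(W_1W_2W_3\delta)^2\Bigl(\frac1z+\frac{1+\tau}M\Bigr).
\end{equation}
In $\Sigma$ the number $w_1$ is reduced, $w_2,w_3$ are odd, and the $u_j$ make angles less than $\delta/2$ with each other, so \eqref{eq:Dbound} holds. Throughout, $j\in\{2,3\}$. Given $w_1$, Lemma~\ref{lem:lines} leaves at most $CW_j^2\delta$ choices of $w_j$ with $D_{1j}\ne0$, as in the proof of Lemma~\ref{lem:box}, and at most
\begin{equation}\label{eq:D0}
C\,\frac{W_j}{W_1}=\frac{CW_j^2\delta}{W_1W_j\delta}\le\frac{CW_j^2\delta}M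
\end{equation}
choices with $D_{1j}=0$. So there are at most $CW_j^2\delta$ choices in all; we call this the \emph{trivial bound} for $w_j$, and $CW_1^2$ the trivial bound for $w_1$. The product of the three is $C(W_1W_2W_3\delta)^2$, and in each case below we must save a factor $\frac1z+\frac{1+\tau}M$ over it. We use $\sum_{p\le4t^3}1/p\le C(1+\tau)$ and $\sum_{p>z}p^{-2}\le1/z$.

\emph{Case $D_{1j}=0$.} By \eqref{eq:D0} and the trivial bounds for the other two variables we save $1/M$. From now on $D_{12}D_{13}\ne0$.

\emph{Case (a): a rational prime $p>z$ divides $w_j$.} Write $u_j=pu'$. Then $\operatorname{Im}(\bar w_1u')=D_{1j}/p$ is a nonzero integer of absolute value less than $4W_1W_j\delta/p$. In particular $p<4W_1W_j\delta\le4t^3$ by \eqref{eq:WW}; this cutoff makes the next sum finite. Lemma~\ref{lem:lines} with $r=2\sqrt2W_j/p$ bounds the number of $u'$ by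
\[
C\,\frac{W_1W_j\delta}p\Bigl(1+\frac{W_j}{pW_1}\Bigr)=CW_j^2\delta\Bigl(\frac{W_1}{W_j}\cdot\frac1p+\frac1{p^2}\Bigr).
\]
Since $W_1/W_j\le1/M$, the sum over $z<p\le4t^3$ is at most $CW_j^2\delta\bigl(\frac{1+\tau}M+\frac1z\bigr)$. The other variables are bounded trivially.

From now on no prime $p>z$ divides $w_2$ or $w_3$. By $(\mathrm C_p)$ no prime $p\le z$ does either, so all $w_j$ are reduced and all $u_j$ are primitive. Then $D_{23}\ne0$: otherwise $u_2$ and $u_3$ would be primitive with the same argument, hence equal, and $W_3\le|u_3|=|u_2|<2\sqrt2W_2$ would contradict $W_3\ge4W_2$. The only remaining violation is that a split prime $\varpi$ of norm $p>z$ divides two of the $w$'s. Up to units there are two such $\varpi$ for each $p$.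

\emph{Case (b): $\varpi\mid w_1$ and $\varpi\mid w_j$.} Write $w_1=\varpi w'$ and $u_j=\varpi u'$. The number $w'$ is nonzero and primitive with $W_1/\sqrt p\le|w'|<2W_1/\sqrt p$, so it has at most $CW_1^2/p$ choices by (L1). From $\bar w_1u_j=p\,\bar w'u'$ we see that $\operatorname{Im}(\bar w'u')=D_{1j}/p$ is a nonzero integer. Lemma~\ref{lem:lines} with $v=w'$, $H=4W_1W_j\delta/p$, $r=2\sqrt2W_j/\sqrt p$ gives at most $C\frac{W_1W_j\delta}p\cdot\frac{W_j}{W_1}=CW_j^2\delta/p$ choices of $u'$. The pair $(w_1,w_j)$ has at most $CW_1^2W_j^2\delta/p^2$ choices, and summing over $\varpi$ saves $1/z$. The third variable is bounded trivially.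

\emph{Case (c): $\varpi\mid w_2$, $\varpi\mid w_3$, $\varpi\nmid w_1$.} Now $p=\bar\varpi\varpi$ divides $\bar u_2u_3$, so $p$ divides the nonzero integer $D_{23}$, and by \eqref{eq:Dbound} and \eqref{eq:WW}
\[
p<4W_2W_3\delta\le\min\{4t^3,\,4W_3^2\delta\}.
\]
Fix $w_1$ and $\varpi$. The vector $u_2$ lies on one of at most $8W_1W_2\delta$ lines $\operatorname{Im}(\bar w_1\zeta)=D$. Two points of such a line that are both divisible by $\varpi$ differ by $kw_1$ with $k\in\mathbb Z$ and $\varpi\mid kw_1$; as $\varpi\nmid w_1$, we get $\varpi\mid k$ and so $p\mid k$. Hence $u_2$ has at most $CW_1W_2\delta\bigl(1+\frac{W_2}{pW_1}\bigr)=CW_2^2\delta\bigl(\frac{W_1}{W_2}+\frac1p\bigr)$ choices. This alone cannot be summed over $p$, since the term $W_1/W_2$ does not decay; we need a full factor $1/p$ from $u_3$. The vector $u_3/\varpi$ is primitive and lies in a sector of opening $\delta$ and radius $2\sqrt2W_3/\sqrt p$ about the direction of $w_1/\varpi$. Lemma~\ref{lem:primitive} bounds its choices by $1+8W_3^2\delta/p\le12W_3^2\delta/p$, where the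 bound $p<4W_3^2\delta$ absorbs the term $1$. The total is at most
\[
CW_1^2\sum_{z<p\le4t^3}W_2^2\delta\Bigl(\frac1M+\frac1p\Bigr)\frac{W_3^2\delta}p\le C(W_1W_2W_3\delta)^2\Bigl(\frac{1+\tau}M+\frac1z\Bigr).
\]
This proves \eqref{eq:bad}.

\medskip\noindent\emph{Step 4: conclusion.}
Multiply \eqref{eq:bad} by $n_\gamma\le CG^2$ and use $\delta\le8\omega$. Comparing with \eqref{eq:main}, the relative error in the proposition is
\[
O_\lambda\Bigl(\frac1z+\frac1K\Bigr)+O_{K,\lambda,z}\Bigl(\frac{1+\log t}{t^\varepsilon}\Bigr),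
\]
uniformly in $B$ and $\omega$. Choosing first $z,K$ large and then $t$ large makes it as small as we please. \qed

\section{Nearly extremal triples}\label{sec:bounded}

Proposition~\ref{prop:interior} says nothing for bounded $t$, where the integers $D_{ij}$ are bounded and Theorem~\ref{thm:main} asks for $cx^{2/3}$ tuples with $\mathrm{Arc}[\nu]/R^{1/3}$ arbitrarily close to $16^{1/3}$. We imitate Example~\ref{ex:12025}: take $\gamma=1$, a basis $u_1,u_3$ of $\mathbb Z[i]$ consisting of two long vectors of nearly equal length, and $u_2=u_1+u_3$. With lengths of order $x^{1/3}$ there are about $x^{2/3}$ such bases. This is the only place where the hypothesis $t_0>16^{1/3}$ is used.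

\begin{proposition}\label{prop:bounded}
For each $t_0>16^{1/3}$ there are $c'>0$ and $x_0'$ such that $N_3(t,x)\ge N_3(t_0,x)\ge c'x^{2/3}$ for all $t\ge t_0$ and $x\ge x_0'$.
\end{proposition}

\begin{proof}
The first inequality holds because $N_3$ is nondecreasing in $t$. The function $r\mapsto\bigl(4(2+r+1/r)\bigr)^{1/3}$ is continuous and equals $16^{1/3}$ at $r=1$. So there is $\eta\in(0,\frac12]$ with
\begin{equation}\label{eq:eta}
\bigl(4(2+r+1/r)\bigr)^{1/3}<t_0-\eta\qquad\text{for all }r\in[1,1+2\eta].
\end{equation}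
Let $Y=(x/750)^{1/3}$.

\emph{Counting real parts.} Consider coprime pairs $(a,a')$ with $a$ odd, $a'$ even, $Y\le a\le2Y$ and $a\le a'\le(1+\eta)a$. The region is a quadrilateral of area $\int_Y^{2Y}\eta a\,da=\frac32\eta Y^2$ and perimeter $O(Y)$. A common divisor $q$ of $a$ and $a'$ is odd and at most $2Y$. For odd $q$, the conditions $q\mid a$, $q\mid a'$, $a$ odd, $a'$ even say $a\equiv q$, $a'\equiv0\pmod{2q}$, so by (L2) they hold for $\frac{3\eta Y^2}{8q^2}+O(Y/q+1)$ points. Detect coprimality with the M\"obius function $\mu$ and use $\sum_{q\text{ odd}}\mu(q)q^{-2}=\frac6{\pi^2}\bigl(1-\frac14\bigr)^{-1}=\frac8{\pi^2}$. The number of pairs is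
\[
\sum_{q\le2Y,\ q\text{ odd}}\mu(q)\Bigl(\frac{3\eta Y^2}{8q^2}+O\Bigl(\frac Yq+1\Bigr)\Bigr)=\frac{3\eta}{\pi^2}Y^2+O(Y\log Y)\ge c_\eta Y^2
\]
for large $Y$.

\emph{The construction.} Given a pair, the congruence $ba'\equiv-1\pmod a$ determines $b$ modulo the odd number $a$, so it has a unique even solution $b\in[0,2a)$. Let $b'=(1+ba')/a>0$; it is odd since $ab'=1+ba'$ is odd. Put
\[
u_1=a+bi,\qquad u_3=a'+b'i,\qquad u_2=u_1+u_3 .
\]
Then $\operatorname{Im}(\bar u_1u_3)=ab'-ba'=1$, and hence also $\operatorname{Im}(\bar u_1u_2)=\operatorname{Im}(\bar u_2u_3)=1$. A rational prime dividing some $u_j$ would divide one of these integers, so all $u_j$ are primitive. The numbers $u_1,u_3$ have odd norm. Both coordinates of $u_2$ are odd, so $|u_2|^2\equiv2\pmod4$ and $w_2=u_2/(1+i)$ is an odd primitive Gaussian integer. Thus $u_1,w_2,u_3$ are reduced. They are pairwise coprime: a common prime factor of two of them is odd and divides the corresponding $u_i$ and $u_j$, hence both terms of $\bar u_iu_j-u_i\bar u_j=2i\operatorname{Im}(\bar u_iu_j)=\pm2i$,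 which has no odd prime factor. So $(1,u_1,w_2,u_3)$ is admissible. Let
\[
\nu_1=\frac{u_1\bar u_2\bar u_3}{1+i}=-i\,u_1\bar w_2\bar u_3,\qquad\nu_2=\frac{\bar u_1u_2\bar u_3}{1+i}=\bar u_1w_2\bar u_3,\qquad\nu_3=\frac{\bar u_1\bar u_2u_3}{1+i}=-i\,\bar u_1\bar w_2u_3,
\]
of common modulus $R=|u_1u_2u_3|/\sqrt2$. (For $a=3$, $a'=4$ we get $b=2$, $b'=3$, and the $\nu_j$ are $-i$ times the points of Example~\ref{ex:12025}.) By Lemma~\ref{lem:param}, each of the at most $6$ orderings of the set $\{\nu_1,\nu_2,\nu_3\}$ determines $u_1$ and $u_3$ up to units. So a set arises from at most $6\cdot16=96$ pairs $(a,a')$, and there are at least $c_\eta Y^2/96$ different sets.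

\emph{The arc.} Since $\bar u_1u_3$ has real part $aa'+bb'>0$ and imaginary part $1$, the angle from $u_1$ to $u_3$ is $\psi=\arcsin\frac1{|u_1u_3|}\in(0,\frac\pi2)$, and the direction of $u_2=u_1+u_3$ lies strictly between. We have $\nu_2/\nu_1=\bar u_1u_2/\overline{\bar u_1u_2}$ and $\nu_3/\nu_2=\bar u_2u_3/\overline{\bar u_2u_3}$, so the arguments of these quotients are $2\arg(\bar u_1u_2)>0$ and $2\arg(\bar u_2u_3)>0$, with sum $2\psi<\pi$. The $\nu_j$ are therefore distinct and $\mathrm{Arc}[\nu]\le2\psi R$. Put $r=|u_3|/|u_1|$. As $|u_1u_3|\ge Y^2$, we have $\psi=(1+o(1))/|u_1u_3|$ uniformly as $Y\to\infty$, and $|u_2|\le|u_1|+|u_3|$ gives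
\[
\frac{\mathrm{Arc}[\nu]^3}R\le8\psi^3R^2=(1+o(1))\,\frac{4|u_2|^2}{|u_1||u_3|}\le(1+o(1))\,4\Bigl(2+r+\frac1r\Bigr).
\]
To locate $r$, write $r=\frac{a'}a\cdot\frac{h(b'/a')}{h(b/a)}$ with $h(s)=\sqrt{1+s^2}$, and note $\frac{b'}{a'}=\frac ba+\frac1{aa'}$. On $s\ge0$ the function $h$ is increasing, at least $1$, and has derivative at most $1$. Hence $1\le r\le(1+\eta)\bigl(1+\frac1{aa'}\bigr)\le1+2\eta$ for large $Y$, and \eqref{eq:eta} gives $\mathrm{Arc}[\nu]<t_0R^{1/3}$ for large $Y$.

\emph{The radius.} From $b<2a$ we get $|u_1|\le\sqrt5\,a\le5Y$. Then $|u_3|=r|u_1|\le10Y$ since $r\le2$, and $|u_2|\le15Y$. So $R\le750Y^3=x$, and $N_3(t_0,x)\ge c_\eta Y^2/96=c'x^{2/3}$.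
\end{proof}

\section{The lower bound in Theorem~\ref{thm:main}}\label{sec:lower}

The upper bound is Proposition~\ref{prop:upper}. Let $F=x^{2/3}m^{2/3}\log^3m$. From $1<m\le t^3$ and $m\le x^2$,
\[
F\le27x^{2/3}t^2\tau^3\qquad\text{and}\qquad F\le8x^2\log^3x .
\]
Let $A=32\cdot10^{3/2}$, and let $t_1$ be a large absolute constant, fixed in Cases 1 and 2.

\medskip\noindent\emph{Case 1: $t\ge t_1$ and $x\ge At^{3/2}$.}
It suffices to exhibit $c\tau^3$ interior boxes for a single value of $P$ of order $x$. Take $\lambda=2$, $\varepsilon=\frac1{20}$, and let $P$ be the power of $2$ with $P\le x/16<2P$. Then $P>x/32\ge(10t)^{3/2}$, so $\delta\le\frac1{10}$ and $\log P\ge\frac32\tau$. Consider all triples of powers of $2$ of the form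
\[
\log W_j=\tfrac13\log P-\beta_j\tau,\qquad\beta_1\in[0.4,0.45],\quad\beta_2\in[0.2,0.25],\quad\beta_3\in[0,0.05],
\]
and put $G=P/(W_1W_2W_3)$, again a power of $2$. Since $\log\delta=\tau-\frac23\log P$,
\begin{align*}
\log G&=(\beta_1+\beta_2+\beta_3)\tau\ge0.6\,\tau, & \log W_1&\ge(0.5-0.45)\tau=0.05\,\tau,\\
\log(W_2/W_1),\ \log(W_3/W_2)&\ge0.15\,\tau, & \log(W_1W_2\delta)&=(1-\beta_1-\beta_2)\tau\ge0.3\,\tau .
\end{align*}
So these are $\varepsilon$-interior boxes. Each $\log W_j$ ranges over the multiples of $\log2$ in an interval of length $0.05\tau$, so there are at least $c\tau^3$ boxes for large $t_1$. Put $\omega=16^{-2/3}\delta\ge\delta/8$. By \eqref{eq:boxR}, in each box $R<16P\le x$ and $\omega<tR^{-2/3}\le\frac1{10}$, so the quadruples counted by $E(B,\omega)$ belong to $\mathcal T(t)$. For large $t_1$, Proposition~\ref{prop:interior} gives $E(B,\omega)\ge cP^2\delta^2=ct^2P^{2/3}\ge ct^2x^{2/3}$. The boxes are disjoint, so Lemma~\ref{lem:384} yields $N_3(t,x)\ge cx^{2/3}t^2\tau^3\ge cF$.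

\medskip\noindent\emph{Case 2: $t\ge t_1$ and $(t/2\pi)^{3/2}\le x\le At^{3/2}$.}
Let $y=(t/2\pi)^{3/2}$. All tuples with $|\nu|\le y$ are counted, so for large $t_1$ formula \eqref{eq:known} gives $N_3(t,x)\ge N_3(t,y)\ge\frac{c_3}2y^2\log^3y\ge ct^3\tau^3$. On the other hand $F\le27A^{2/3}t^3\tau^3$.

\medskip\noindent\emph{Case 3: $t\ge t_1$ and $x_0\le x\le(t/2\pi)^{3/2}$.}
If $x_0$ exceeds an absolute constant, \eqref{eq:known} gives $N_3(t,x)\ge\frac{c_3}2x^2\log^3x\ge\frac{c_3}{16}F$.

\medskip\noindent\emph{Case 4: $t_0\le t\le t_1$.}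
Take $x_0\ge x_0'$. Then $F\le27t_1^2(\log t_1)^3x^{2/3}\le C_{t_0}N_3(t,x)$ by Proposition~\ref{prop:bounded}.

\medskip
The four cases cover all $t\ge t_0$, $x\ge x_0$, and Theorem~\ref{thm:main} is proved. \qed

\section{The asymptotic formula}\label{sec:asymp}

All interior boxes with the same $P$ contribute asymptotically the same amount. To prove Theorem~\ref{thm:asymp} we count them, show that the remaining boxes are negligible, and let $\lambda\to1$ so that the angle $tR^{-2/3}$ becomes constant on each box.

Fix $\lambda\in(1,2]$, $L=\log\lambda$, $\varepsilon\in(0,\frac1{100}]$ and $B_0\ge2$. All terms $o(\cdot)$ refer to $t\to\infty$, $x/t^{3/2}\to\infty$ with these parameters fixed. Call $P=\lambda^n$ \emph{relevant} if $\lambda^{-4}x/B_0<P\le x$. By \eqref{eq:boxR}, a quadruple with $x/B_0<R\le x$ lies in a box with relevant $P$. Once $x/t^{3/2}\ge16\cdot10^{3/2}B_0$, every relevant $P$ has $\delta\le\frac1{10}$; this is where the hypothesis $x/t^{3/2}\to\infty$ enters. By Proposition~\ref{prop:upper},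
\begin{equation}\label{eq:small}
N_3(t,x/B_0)\le CB_0^{-2/3}x^{2/3}t^2\tau^3 .
\end{equation}

\subsection{Boxes that are not interior}
For given $P$, a box is a point $y=(y_1,y_2,y_3)$, $y_j=\log W_j$, of the lattice $L\mathbb Z^3$ with $y_j\ge0$ and $\log G=\log P-\sum y_j\ge0$. Consider a box with all $W_iW_j\delta>\frac14$ that is not $\varepsilon$-interior. Ordering $W_1\le W_2\le W_3$ and negating \eqref{eq:interior}, we see that $y$ lies in one of the slabs
\[
0\le\log P-\textstyle\sum y_k<\varepsilon\tau,\quad0\le y_j<\varepsilon\tau,\quad|y_i-y_j|<\varepsilon\tau,\quad-\log4<y_i+y_j+\log\delta<\varepsilon\tau .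
\]
As in the proof of Lemma~\ref{lem:box}, every $y_j$ lies in a fixed interval of length $3\tau+\log64$. Each slab is defined by a linear form with some coefficient $\pm1$; fixing the other two coordinates in at most $C_\lambda\tau^2$ ways confines that coordinate to at most $C_\lambda(\varepsilon\tau+1)$ values. So
\begin{equation}\label{eq:exc}
\#\{\text{non-interior boxes with given $P$ and all }W_iW_j\delta>\tfrac14\}\le C_\lambda(\varepsilon\tau+1)\tau^2 .
\end{equation}
By Lemma~\ref{lem:box} and $\sum_{\lambda^n\le x}\lambda^{2n/3}\le C_\lambda x^{2/3}$, the non-interior boxes with relevant $P$ contain at most $C_\lambda(\varepsilon+o(1))x^{2/3}t^2\tau^3$ elements of $\mathcal T(t)$.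

\subsection{The polytope of shapes}
Let $\Pi_P\subset\mathbb R^3$ be defined by
\[
y_j\ge0,\qquad y_1+y_2+y_3\le\log P,\qquad y_i+y_j\ge\tfrac23\log P-\tau\quad(i\ne j),
\]
that is, $W_j\ge1$, $G\ge1$, $W_iW_j\delta\ge1$. Every interior box is a point of $\Pi_P\cap L\mathbb Z^3$ by \eqref{eq:WW}, every such point is a box, and by \eqref{eq:exc} all but $C_\lambda(\varepsilon\tau+1)\tau^2$ of them are interior.

\begin{lemma}\label{lem:volume}
Let $\ell=\log P/\tau\ge\frac32$. Then $\Pi_P$ lies in a cube of side $3\tau$, and $\operatorname{vol}\Pi_P=\tau^3V(\ell)$.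
\end{lemma}

\begin{proof}
Subtracting the third condition from the second gives $y_k\le\frac13\log P+\tau$, and then the third gives $y_i\ge\frac13\log P-2\tau$.

Define $Y_1,Y_2,Y_3$ by $y_i+y_j=\frac23\log P-\tau+\tau Y_k$ for $\{i,j,k\}=\{1,2,3\}$. The map $y\mapsto(y_2+y_3,\,y_1+y_3,\,y_1+y_2)$ has determinant $2$, so $dy=\frac12\tau^3\,dY$. Adding the three equations gives $2\sum y_j=2\log P-3\tau+\tau\sum Y_k$, and $2y_1=\tau(\sigma+Y_2+Y_3-Y_1)$ with $\sigma=\frac23\ell-1\ge0$. The conditions become
\[
Y_k\ge0,\qquad Y_1+Y_2+Y_3\le3,\qquad Y_k\le Y_i+Y_j+\sigma .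
\]
The first two describe a simplex of volume $3^3/6=\frac92$. From it we remove the three pieces $Y_k>Y_i+Y_j+\sigma$. They are pairwise disjoint: adding $Y_1>Y_2+Y_3+\sigma$ and $Y_2>Y_1+Y_3+\sigma$ gives $0>2Y_3+2\sigma$, which is impossible. In the piece for $k=1$, put $S=Y_2+Y_3$ and $h=\max\{0,3-\sigma\}$. Then $Y_1$ ranges over $(S+\sigma,3-S]$, of length $h-2S$ for $0\le S\le h/2$, and the area element in $(Y_2,Y_3)$ is $S\,dS$. The volume is $\int_0^{h/2}S(h-2S)\,dS=\frac{h^3}8-\frac{h^3}{12}=\frac{h^3}{24}$. Hence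
\[
\operatorname{vol}\Pi_P=\frac{\tau^3}2\Bigl(\frac92-\frac{h^3}8\Bigr)=\tau^3\Bigl(\frac94-\frac12\Bigl(\frac h2\Bigr)^3\Bigr),\qquad\frac h2=\max\{0,2-\ell/3\}.\qedhere
\]
\end{proof}

The removed corners are the shapes forbidden by $W_j\ge1$. They disappear for $P\ge t^6$, which is why $V$ is constant for $\ell\ge6$.

Tile $\mathbb R^3$ by cubes of side $L$, one for each point of $L\mathbb Z^3$. The boundary of $\Pi_P$ lies on seven planes with coefficients in $\{0,1\}$. Each plane meets $O(1)$ cubes in every column parallel to an axis whose coefficient is $1$, and $O_\lambda(\tau^2)$ columns are involved. So $\#(\Pi_P\cap L\mathbb Z^3)=L^{-3}\tau^3V(\ell)+O_\lambda(\tau^2)$. For relevant $P$ we have $\ell\ge\frac32$ and $|\log P-\log x|\le\log(16B_0)$, and $V$ is Lipschitz on $[\frac32,\infty)$. With $V_0=V(\log x/\log t)\in[\frac9{16},\frac94]$, the number $n_P$ of interior boxes therefore satisfies, uniformly for relevant $P$,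
\begin{equation}\label{eq:nP}
n_P=\tau^3\bigl(L^{-3}V_0+O_\lambda(\varepsilon)+o(1)\bigr).
\end{equation}

\subsection{Proof of Theorem~\ref{thm:asymp}}
Let $B$ be an interior box with relevant $P$. By \eqref{eq:boxR}, $E(B,\lambda^{-8/3}\delta)\le\#(B\cap\mathcal T(t))\le E(B,\delta)$, and $\lambda^{-8/3}\ge2^{-8/3}>\frac18$. Proposition~\ref{prop:interior} gives
\begin{equation}\label{eq:ZP}
\lambda^{-16/3}(1-o(1))Z_P\le\#(B\cap\mathcal T(t))\le(1+o(1))Z_P,\qquad Z_P=12\pi^2\rho(\lambda^2-1)^4t^2P^{2/3}.
\end{equation}
Two geometric sums over integers $n$ are needed. For $X>0$, the largest $n$ with $\lambda^n\le X$ has $\lambda^n>X/\lambda$, so $\sum_{\lambda^n\le X}\lambda^{2n/3}$ lies between $(X/\lambda)^{2/3}/(1-\lambda^{-2/3})$ and $X^{2/3}/(1-\lambda^{-2/3})$. Therefore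
\[
\sum_{\lambda^n\le x}\lambda^{2n/3}\le\frac{x^{2/3}}{1-\lambda^{-2/3}},\qquad\sum_{x/B_0\le\lambda^n\le\lambda^{-4}x}\lambda^{2n/3}\ge\frac{\bigl(\lambda^{-10/3}-B_0^{-2/3}\bigr)x^{2/3}}{1-\lambda^{-2/3}} .
\]
Put
\[
\kappa(\lambda)=\frac{(\lambda^2-1)^4}{L^3(1-\lambda^{-2/3})},\qquad\Theta=\frac{N_3(t,x)}{V_0\,x^{2/3}t^2\tau^3}.
\]
For the upper bound, use \eqref{eq:small} for $R\le x/B_0$, and for $x/B_0<R\le x$ use Lemma~\ref{lem:384} with \eqref{eq:nP}, \eqref{eq:ZP} and the estimate for non-interior boxes. Since $V_0\ge\frac9{16}$,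
\[
\limsup\Theta\le\frac{12\pi^2\rho}{384}\,\kappa(\lambda)+C_\lambda\varepsilon+CB_0^{-2/3}.
\]
For the lower bound keep only interior boxes with $x/B_0\le P\le\lambda^{-4}x$. These $P$ are relevant and the boxes lie entirely in $R\le x$, so
\[
\liminf\Theta\ge\frac{12\pi^2\rho}{384}\,\kappa(\lambda)\,\lambda^{-16/3}\bigl(\lambda^{-10/3}-B_0^{-2/3}\bigr)-C_\lambda\varepsilon .
\]
The left-hand sides do not depend on $\varepsilon,B_0,\lambda$. Let $\varepsilon\to0$, then $B_0\to\infty$, then $\lambda\to1$. Since $\lambda^2-1\sim2L$ and $1-\lambda^{-2/3}\sim\frac23L$, we have $\kappa(\lambda)\to16\cdot\frac32=24$. Both bounds tend to $\frac{12\cdot24}{384}\pi^2\rho=\frac34\pi^2\rho$. \qed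

\begin{thebibliography}{9}

\bibitem{CLP}
\emph{Close Lattice Points on Circles},
\texttt{http://www.dms.umontreal.ca/\%7Eandrew/PDF/closelattice.pdf}.

\end{thebibliography}
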